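# The $p$-part of a finite group against the $p$-part of its automorphism group

## 1. Orders, centers, commutators and two bilinear constructions

Throughout, groups are finite, $p$ is a prime, $\mathbb N=\{1,2,3,\dots\}$, and $C_k$ is the cyclic group of order $k$.

**Definition ($p$-part).** $|G|_p$ is the largest power of $p$ dividing $|G|$. We fix the notation
$$|G|_p=p^{N},\qquad |\mathrm{Aut}(G)|_p=p^{\nu}.$$
For example, if $G=C_8$ and $p=2$, then $N=3$; the automorphisms are $x\mapsto x^u$ with $u$ odd modulo $8$, so $|\mathrm{Aut}(G)|=4$ and $\nu=2$. The $p$-part is multiplicative: if $M\trianglelefteq X$ then $|X|_p=|M|_p\,|X/M|_p$.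

**Definition (inner automorphisms).** $\mathrm{Inn}(G)\cong G/Z(G)$ is the normal subgroup of conjugations in $\mathrm{Aut}(G)$. For the dihedral group of order $8$, $Z(G)$ has order $2$, so $|\mathrm{Inn}(G)|=4$.

**Definition (commutators).** $[g,x]=gxg^{-1}x^{-1}$, and $G'$ is the subgroup generated by all commutators. Direct multiplication gives
$$[gh,x]=g[h,x]g^{-1}\,[g,x],\qquad [g,xy]=[g,x]\;x[g,y]x^{-1}. \tag{1}$$
So if all the commutators involved are central, the bracket is multiplicative in each variable. For example, in the dihedral group $\langle r,s\rangle$ of order $8$ one has $[r,s]=r^2$, which is central.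

**Definition (characteristic subgroup).** A subgroup of $G$ is characteristic if every automorphism of $G$ maps it to itself. For example, a normal Sylow subgroup is characteristic, because it is the only subgroup of its order. So are $Z(G)$, $G'$, and the centralizer $C_G(M)$ of a characteristic subgroup $M$. Automorphisms of $G$ act on $G/M$ when $M$ is characteristic.

**Definition (abelian $p$-factor).** I say that $G$ has an abelian $p$-factor if $G=A\times H$ with $A\ne1$ an abelian $p$-group. For $p=2$, the group $C_2\times S_3$ has one and $S_3$ has none.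

**Definition (central maps).** Let $M\le Z(G)$. For $\theta\in\mathrm{Hom}(G,M)$ let $(1+\theta)(g)=g\,\theta(g)$. This is an endomorphism of $G$, because $\theta(g)$ is central. It need not be bijective: for $G=M=C_2$ and $\theta=\mathrm{id}$ we get $x\mapsto x^2=1$. In the dihedral group of order $8$ with $M=\langle r^2\rangle$, the choice $\theta(r)=1$, $\theta(s)=r^2$ gives $r\mapsto r$, $s\mapsto sr^2$, which is conjugation by $r$.

These maps occur whenever an automorphism is trivial modulo a central subgroup. Suppose $M\le Z(X)$ and $\alpha\in\mathrm{Aut}(X)$ satisfies $\alpha(x)\in xM$ for all $x$. Write $\alpha(x)=x\theta(x)$. Then $xy\,\theta(xy)=x\theta(x)\,y\theta(y)=xy\,\theta(x)\theta(y)$, so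
$$\alpha=1+\theta\quad\text{with}\quad\theta\in\mathrm{Hom}(X,M). \tag{2}$$

**Definition (exterior square).** For $V=\mathbb F_p^n$ with standard basis $e_1,\dots,e_n$, $\Lambda^2V$ is the vector space with basis $e_i\wedge e_j$ $(i<j)$, of dimension $n(n-1)/2$. It carries the bilinear map $(v,v')\mapsto v\wedge v'$ with $v\wedge v=0$ and $v\wedge v'=-v'\wedge v$. The elements $v\wedge v'$ span it. For $n=2$, $v\wedge v'=(v_1v_2'-v_2v_1')\,e_1\wedge e_2$, the determinant. For $n=1$, $\Lambda^2V=0$.

**Definition (Hermitian matrices over $\mathbb F_4$).** Write $\bar x=x^2$ for $x\in\mathbb F_4=\{0,1,\omega,\omega^2\}$; here $\omega^3=1$ and $\omega+\omega^2=1$. Let $X^*$ be the conjugate transpose of $X$, and call $X$ Hermitian if $X=X^*$. For $m=2$ these are the matrices $\begin{pmatrix}a&x\\ \bar x&b\end{pmatrix}$ with $a,b\in\mathbb F_2$ and $x\in\mathbb F_4$, so there are $2^4$ of them. In general the Hermitian $m\times m$ matrices form an $\mathbb F_2$-space of dimension $m+2\cdot\frac{m(m-1)}2=m^2$. The trace map $x\mapsto x+\bar x$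 sends $\mathbb F_4$ onto $\mathbb F_2$, since $\omega+\bar\omega=1$.

We also need five textbook facts.

* **Finite abelian $p$-groups.** Such a group $B$ has a cyclic direct summand of order $\exp B$. If $p^sB=0$ (additive notation), then $|\mathrm{Hom}(B,C_{p^s})|=|B|$, and for each $y\neq0$ in $B$ some homomorphism $B\to C_{p^s}$ is nonzero at $y$. Example: $B=C_4\times C_2$ and $s=2$, with $8$ homomorphisms to $C_4$.
* **Transfer.** Let $P\le G$ and $G=\bigcup_{i=1}^r t_iP$ with $r=|G:P|$. For $x\in G$ write $xt_i=t_{i'}p_i$ with $p_i\in P$. Then $x\mapsto\prod_ip_iP'$ is a homomorphism $G\to P/P'$. If $x\in P$ is central in $G$, then $xt_i=t_ix$, so every $p_i$ is $x$ and $x\mapsto x^{r}P'$. Example: $G=C_6$, $P=C_3$; on $P$ the transfer is squaring.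
* **Schur–Zassenhaus.** A normal Sylow subgroup $P$ of $G$ has a complement $Q$: $G=PQ$, $P\cap Q=1$. Example: $P=A_3$ in $S_3$, $Q$ generated by a transposition.
* **Finite fields.** For a prime $q$, the group $\mathbb F_{q^2}^*$ is cyclic of order $q^2-1$, and $x\mapsto x^q$ is a field automorphism of order $2$ with fixed field $\mathbb F_q$. Example: in $\mathbb F_{25}$ an element $\zeta$ of order $3$ satisfies $\zeta^5=\zeta^{-1}$.
* **Dirichlet's theorem.** There are infinitely many primes in each residue class prime to $p$. For example, $5,11,17$ are $\equiv-1\pmod 3$.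

## 2. Property (P) and the demand for a linear function

Does a large $p$-part of $|G|$ force a large $p$-part of $|\mathrm{Aut}(G)|$, and at what rate?

**Definition (property (P)).** A function $f:\mathbb N\to\mathbb N$ has property (P) if for every prime $p$, every $h\in\mathbb N$ and every finite group $G$,
$$|G|_p\ge p^{f(h)}\ \Longrightarrow\ |\mathrm{Aut}(G)|_p\ge p^{h}.$$
In terms of $N$ and $\nu$: $N\ge f(h)$ implies $\nu\ge h$. A group with invariants $N$ and $\nu$ forces $f(\nu+1)\ge N+1$. For example, $C_8$ with $p=2$ has $N=3$, $\nu=2$ and forces $f(3)\ge4$.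

Theorem 3.40 of the book *Automorphisms of Finite Groups* (doi:10.1007/978-981-13-2895-4) says that a function with property (P) exists. The function constructed there is the cubic $f(h)=\frac{h(h-1)^2}2+h$ for $h\ge3$, with $h=1,2$ treated separately. For $h=1,2$ its values are best possible, as $\mathrm{Aut}(C_p)$ and $\mathrm{Aut}(C_p\oplus C_p)$ show. For $h\ge3$, improvements due to Green, Howarth and Hyde bring it down to a quadratic polynomial. We use none of this below.

The question is whether one can go down to a linear polynomial: are there integers $a\ge1$ and $b$, independent of $p$, $h$ and $G$, with $ah+b\in\mathbb N$ for all $h$, such that $f(h)=ah+b$ has property (P)? The answer is **no**, and the least function with property (P) can be written down.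

**Theorem 1.** Let $p$ be an odd prime and $n\ge1$. There is a finite group $G$ with
$$|G|_p=p^{n(n+1)/2},\qquad|\mathrm{Aut}(G)|_p=p^{n}.$$
Hence every $f$ with property (P) satisfies $f(h)\ge\frac{h(h-1)}2+1$ for all $h\ge2$. So no function $ah+b$ has property (P), even if one restricts to a single fixed odd prime.

**Theorem 2.** For every prime $p$ and every finite group $G$,
$$N\le\max\{\nu+1,\ \nu(\nu+1)/2\}.$$
Consequently the least function with property (P) is
$$f^*(h)=\max\Big\{h+1,\ \frac{h(h-1)}2+1\Big\},$$
that is, $f^*(1)=2$, $f^*(2)=3$ and $f^*(h)=\frac{h(h-1)}2+1$ for $h\ge3$. The same function is least possible for each fixed odd prime.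

**Theorem 3.** For $m\ge3$ there is a finite group $G$ with $|G|_2=2^{m^2+m-1}$ and $|\mathrm{Aut}(G)|_2\le2^{2m+2}$. So for $p=2$ alone no linear function works either.

## 3. Abelian groups satisfy a linear bound

For $G=C_p$ we have $N=1$ and $|\mathrm{Aut}(G)|=p-1$, so $\nu=0$ and $f(1)\ge2$. For $G=C_p\times C_p$ we have $N=2$ and $|GL_2(p)|=(p^2-1)(p^2-p)$, so $\nu=1$ and $f(2)\ge3$. For $G=C_{p^h}$ we have $N=h$ and $|\mathrm{Aut}(G)|=p^{h-1}(p-1)$, so $\nu=h-1$ and
$$f(h)\ge h+1\quad\text{for every }f\text{ with property (P)},\text{ already at any single prime.} \tag{3}$$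
On the other hand $C_p^k$ has $N=k$ and $|GL_k(p)|_p=p^{k(k-1)/2}$, so $\nu$ is much larger than $N$ when $k$ is large.

In fact no abelian $p$-group $A\neq1$ does worse than the cyclic ones. Let $|A|=p^\alpha$ and $|\mathrm{Aut}(A)|_p=p^{\nu_A}$. Write $A=D\times A_1$ with $D$ cyclic of order $\exp A=p^e$, and consider the maps
$$(d,x)\mapsto(ud,\ \varphi(d)+x),\qquad u\in\mathrm{Aut}(D),\ \varphi\in\mathrm{Hom}(D,A_1).$$
They are automorphisms, and they are closed under composition: applying $(u',\varphi')$ after $(u,\varphi)$ gives $(u'ud,\ \varphi'(ud)+\varphi(d)+x)$. Since $\exp A_1$ divides $p^e$, we have $|\mathrm{Hom}(D,A_1)|=|A_1|=p^{\alpha-e}$, while $|\mathrm{Aut}(D)|_p=p^{e-1}$. Hence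
$$\nu_A\ge(e-1)+(\alpha-e)=\alpha-1. \tag{4}$$
An abelian group is the product of its Sylow $p$-subgroup $A$ and a $p'$-group, and $\mathrm{Aut}(A)$ acts on it. So $\nu\ge N-1$ for every abelian $G$, and among abelian groups $f(h)=h+1$ works.

## 4. Inner and central automorphisms, and where they stop giving linear bounds

For a general $G$, the available $p$-automorphisms are the inner ones and the maps $1+\theta$. We measure both and try to prove a linear bound. Fix the following notation for the rest of the talk.

* $P$ is a Sylow $p$-subgroup of $G$, and $Z$ is the Sylow $p$-subgroup of $Z(G)$, with $|Z|=p^z$. As a normal $p$-subgroup, $Z$ lies in $P$, and $Z=P\cap Z(G)$.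
* $n=N-z$. Then $|\mathrm{Inn}(G)|_p=|G/Z(G)|_p=p^n$, so $n\le\nu$.
* $|Z\cap G'|=p^m$.
* $B$ is the Sylow $p$-subgroup of $G/G'$, $|B|=p^a$, and $\pi:G\to B$ is the projection. A $p$-element killed by $\pi$ has trivial image in $G/G'$, so it lies in $G'$. Hence $|\pi(Z)|=p^{z-m}$ and $z-m\le a$.

For the dihedral group of order $8$ we have $(N,z,n,m,a)=(3,1,2,1,2)$.

Since $N=n+z$ and $n\le\nu$, everything depends on bounding $z$. The first lemma bounds the part of $Z$ inside $G'$.

**Lemma A.** $m\le n(n-1)/2$.

*Proof.* **Step 1: from $G'$ to $P'$.** We show $Z\cap G'\le P'$, so as to work inside a $p$-group. The transfer $G\to P/P'$ kills $G'$, because its target is abelian, and sends $x\in Z$ to $x^{|G:P|}P'$. So if $x\in Z\cap G'$, then $x^{|G:P|}\in P'$. As $x$ has $p$-power order and $p\nmid|G:P|$, $x$ is a power of $x^{|G:P|}$, so $x\in P'$.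

**Step 2: a bound for $P'$.** It remains to show the following (Wiegold), which we apply with $Z=P\cap Z(G)$, central of index $p^{N-z}=p^n$ in $P$:
$$\text{if a }p\text{-group }P\text{ has a central subgroup }Z\text{ of index }p^n,\text{ then }|P'|\le p^{n(n-1)/2}. \tag{5}$$
We use induction on $n$. For $n\le1$, $P/Z$ is cyclic, so $P$ is abelian. Let $n\ge2$. Choose $x$ with $xZ$ of order $p$ and central in the nontrivial $p$-group $P/Z$. Then $[g,x]\in Z$ for all $g\in P$, so by (1) $g\mapsto[g,x]$ is a homomorphism $P\to Z$. Its kernel contains $\langle Z,x\rangle$, which has index $p^{n-1}$. So its image $[P,x]$ is a central subgroup of order at most $p^{n-1}$. In $P/[P,x]$ the subgroup $\langle Z,x\rangle/[P,x]$ is central, because the commutators $[g,x]$ have become trivial, and it has index $p^{n-1}$. As $[P,x]\le P'$, induction gives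
$$|P'|=|[P,x]|\cdot|(P/[P,x])'|\le p^{(n-1)+(n-1)(n-2)/2}=p^{n(n-1)/2}.\qquad\square$$

The second lemma says when the maps $1+\theta$ with values in $Z$ are automorphisms.

**Lemma B.** If $G$ has no abelian $p$-factor, then $C=\{1+\theta:\theta\in R\}$, where $R=\mathrm{Hom}(G,Z)=\mathrm{Hom}(B,Z)$, is a $p$-subgroup of $\mathrm{Aut}(G)$ of order $|R|$.

*Proof.* A homomorphism from $G$ to an abelian $p$-group factors through $B$, so the two descriptions of $R$ agree.

**Step 1: ring structure.** This makes powers of $1+\theta$ computable. Under pointwise addition and composition, $R$ is a finite ring (possibly without identity) of $p$-power order: composition makes sense as $Z\le G$, and both distributive laws hold because the elements are homomorphisms into an abelian group. Moreover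
$$(1+\theta)(1+\varphi)(g)=g\varphi(g)\cdot\theta(g)\theta(\varphi(g)),\quad\text{i.e.}\quad(1+\theta)(1+\varphi)=1+\theta+\varphi+\theta\varphi .$$

**Step 2: every $\theta$ is nilpotent.** This is where the hypothesis enters. In the finite set of powers of $\theta$ some power $e=\theta^k$, $k\ge1$, is idempotent. I claim $G=\ker e\times e(G)$. Both subgroups are normal, as $e(G)\le Z$ is central. If $x=e(y)$ and $e(x)=1$, then $x=e(y)=e(e(y))=e(x)=1$, so they meet trivially. And $g=\big(g\,e(g)^{-1}\big)\,e(g)$ with $e(g\,e(g)^{-1})=e(g)e(g)^{-1}=1$. So the abelian $p$-group $e(G)$ is a direct factor. By hypothesis $e(G)=1$, hence $\theta^k=0$.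

**Step 3: conclusion.** By Step 1 and the binomial formula,
$$(1+\theta)^{p^j}=1+\sum_{1\le i<k}\binom{p^j}{i}\theta^i .$$
Since $\binom{p^j}{i}=\frac{p^j}{i}\binom{p^j-1}{i-1}$, the power of $p$ in $\binom{p^j}i$ is at least $p^j$ divided by the power of $p$ in $i$. So for large $j$ all these coefficients are divisible by $|R|$, and $(1+\theta)^{p^j}=1$. Hence each $1+\theta$ is an automorphism of $p$-power order. The finite set $C$ is closed under composition, so it is a $p$-group; $\theta$ is recovered from $1+\theta$, so $|C|=|R|$. $\square$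

The third lemma counts $R$.

**Lemma C.** If $\exp B\ge\exp Z$ then $|\mathrm{Hom}(B,Z)|\ge|Z|$; if $\exp Z\ge\exp B$ then $|\mathrm{Hom}(B,Z)|\ge|B|$. So $|\mathrm{Hom}(B,Z)|\ge p^{\min(a,z)}$.

*Proof.* In the first case $B$ has a cyclic direct summand $D$ of order $\exp B$, and $\mathrm{Hom}(D,Z)\cong Z$ because a generator of $D$ may go to any element of $Z$. These maps extend by zero to $B$. In the second case $Z$ contains a cyclic group $D$ of order $\exp Z$, and $|\mathrm{Hom}(B,D)|=|B|$. $\square$

Now try for a linear bound, for $G$ without abelian $p$-factor. If $Z\cap G'=1$, it works: $m=0$, so $z\le a$, and Lemmas B and C give $p^z\le|C|\le p^\nu$. Hence $N=n+z\le2\nu$. The argument stops when $Z\le G'$ and $\mathrm{Hom}(B,Z)$ is small. If $B=1$, then $C=1$ and the central maps give no automorphisms at all. The only bound left for $z=m$ is Lemma A, which is quadratic.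

This stopping point tells us what a counterexample to linearity may look like: $Z$ should lie in $G'$ with $z=n(n-1)/2$, the group $\mathrm{Hom}(G,Z)$ should be trivial, and beyond the inner automorphisms there should be no $p$-automorphisms.

## 5. An exterior square with pinned coordinates: proof of Theorem 1

Let $p$ be odd. We build the group in three stages; each of the first two fails for a visible reason, which the next one repairs.

**Stage 1: a $p$-group with equality in (5).** Let $V=\mathbb F_p^n$, $Z=\Lambda^2V$, and $P=V\times Z$ with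
$$(v,\omega)(v',\omega')=\big(v+v',\ \omega+\omega'+\tfrac12\,v\wedge v'\big).$$
Bilinearity of $\wedge$ gives associativity; the identity is $(0,0)$ and the inverse of $(v,\omega)$ is $(-v,-\omega)$. So $P$ is a group of order $p^{n+n(n-1)/2}=p^{n(n+1)/2}$, in which $Z$ is central. The two orders of multiplication differ by $\frac12v\wedge v'-\frac12v'\wedge v$, so the commutator of $(v,\omega)$ and $(v',\omega')$ is $v\wedge v'$, and $P'=Z$.

By itself $P$ has too many central automorphisms: for $\lambda\in\mathrm{Hom}(V,Z)$ the map $(v,\omega)\mapsto(v,\omega+\lambda(v))$ is an automorphism. These form a $p$-group of order $p^{n^2(n-1)/2}$, and $n^2(n-1)/2\ge n(n+1)/2$ for $n\ge3$.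

**Stage 2: killing $\mathrm{Hom}(\cdot,Z)$.** The map $t:(v,\omega)\mapsto(-v,\omega)$ is an automorphism of $P$ of order $2$, because $(-v)\wedge(-v')=v\wedge v'$. Let $L=P\rtimes\langle t\rangle$. Then $Z$ is central in $L$. We have $L'\supseteq P'=Z$, and modulo $Z$ the commutator of $v$ with $t$ is $v\cdot(tvt^{-1})^{-1}=2v$, which runs over all of $V$. Hence
$$L'=P,\qquad|L/L'|=2,\qquad\mathrm{Hom}(L,Z)=1, \tag{6}$$
the last because $Z$ has odd order.

But $L$ still has too many automorphisms. For $g\in GL(V)$ the map $(v,\omega)\mapsto(gv,(\Lambda^2g)\omega)$, where $\Lambda^2g$ is the linear map with $v\wedge v'\mapsto gv\wedge gv'$, is an automorphism of $P$ commuting with $t$, so it extends to $L$. Conjugations by elements of $P$ form a subgroup of order $p^n$ for $n\ge1$: since $t$ inverts $V$, an element of $P$ commuting with $t$ lies in $Z$, so only $Z$ acts trivially. They are trivial on $V=P/Z$, on which $GL(V)$ acts faithfully. As $P$ is characteristic in $L$, these conjugations form a normal subgroup of $\mathrm{Aut}(L)$. So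
$$|\mathrm{Aut}(L)|_p\ge p^{n}\,|GL_n(p)|_p=p^{n+n(n-1)/2}=|L|_p .$$
The remedy is to prevent $GL(V)$ from acting: we fix each of the $n$ coordinate hyperplanes by letting $L$ act on extra modules of order prime to $p$, one for each coordinate.

**Stage 3: pinning the coordinates.** By Dirichlet's theorem choose distinct odd primes $q_1,\dots,q_n\equiv-1\pmod p$. Let $W_i=(\mathbb F_{q_i^2},+)$, and let $\zeta_i\in\mathbb F_{q_i^2}^*$ have order $p$, which is possible as $p\mid q_i+1$. Then $\zeta_i^{q_i}=\zeta_i^{-1}$. Let $L$ act on $W_i$ by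
$$(v,\omega):x\mapsto\zeta_i^{v_i}x,\qquad t:x\mapsto x^{q_i}.$$
This is an action: $(v,\omega)\mapsto v_i$ is a homomorphism on $P$, the map $x\mapsto x^{q_i}$ has order $2$, and conjugating multiplication by $\zeta_i^{v_i}$ by it gives multiplication by $\zeta_i^{q_iv_i}=\zeta_i^{-v_i}$, in agreement with $t(v,\omega)t^{-1}=(-v,\omega)$. The image of $L$ is dihedral of order $2p$. Put
$$W=\bigoplus_iW_i,\qquad G=W\rtimes L .$$
Since the $q_i$ are different from $p$, $|G|_p=|P|=p^{n(n+1)/2}$. For instance $p=3$, $n=2$, $q_1=5$, $q_2=11$ gives $|G|=5^2\cdot11^2\cdot2\cdot3^3$, with $3$-part $3^3$; the claim is that $|\mathrm{Aut}(G)|_3=3^2$.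

**Step 1: characteristic subgroups.** We collect the subgroups that every automorphism must respect. Since $|L|$ is prime to all $q_i$, $W_i$ is the normal Sylow $q_i$-subgroup of $G$. Hence $W_i$ and $W$ are characteristic.

Which elements of $L$ act trivially? An element of $L\setminus P$ acts on $W_i$ as $x\mapsto\zeta_i^{c}x^{q_i}$ for some $c$. If this were the identity, $x=1$ would give $\zeta_i^c=1$, and then $x^{q_i}=x$ for all $x\in\mathbb F_{q_i^2}$, which is false. So elements of $L\setminus P$ act nontrivially on every $W_i$. And $(v,\omega)$ acts trivially on $W_i$ iff $v_i=0$, hence trivially on $W$ iff $v=0$. Therefore $C_G(W)=W\times Z$.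

Next, $Z(G)\le C_G(W)=W\times Z$, and $Z$ is central in $G$. An element of $W$ is central iff it is fixed by $L$, and $\zeta_ix=x$ forces $x=0$. So $Z(G)=Z$, and $Z$ and $WZ$ are characteristic.

Let $E=G/WZ\cong L/Z\cong V\rtimes\langle t\rangle$, of order $2p^n$, with normal Sylow $p$-subgroup $V$. As $WZ$ acts trivially on $W_i$, $G$ acts on $W_i$ through $E$. The image in $E$ of the characteristic subgroup $C_G(W_i)$ is
$$H_i=\{v\in V:v_i=0\}.$$

Now let $S$ be a Sylow $p$-subgroup of $\mathrm{Aut}(G)$. We show $|S|\le p^n$ by following its action on $E$, then on $W$, then on $G/W$, then on $G$.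

**Step 2: the action on $E$ has at most $p^n$ possibilities.** $S$ acts on $V$, by $\mathbb F_p$-linear maps, and preserves every $H_i$. Hence it preserves the lines $\bigcap_{j\ne i}H_j=\langle e_i\rangle$ (for $n=1$ the empty intersection is $V$), so it acts by diagonal matrices. These form a group of order $(p-1)^n$, prime to $p$, so $S$ is trivial on $V$. An automorphism of $E$ that is trivial on $V$ sends $t$ to an element outside $V$, that is, to $tu$ with $u\in V$, and it is determined by $u$. So the image of $S$ in $\mathrm{Aut}(E)$ has order at most $p^n$. Let $S_0$ be the kernel of $S\to\mathrm{Aut}(E)$. It remains to show $S_0=1$.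

**Step 3: $S_0$ is trivial on $W$.** Let $\alpha\in S_0$, so $\alpha(g)\in g\,WZ$ for all $g\in G$. For $x\in W_i$,
$$\alpha(gxg^{-1})=\alpha(g)\alpha(x)\alpha(g)^{-1}=g\,\alpha(x)\,g^{-1},$$
because $WZ$ acts trivially on $W_i$. So $\alpha|_{W_i}$ is an additive map commuting with the action of $G$. Since $q_i-1\equiv-2\not\equiv0\pmod p$, the group $\mathbb F_{q_i}^*$ has no element of order $p$; so $\zeta_i\notin\mathbb F_{q_i}$ and $\mathbb F_{q_i}[\zeta_i]=\mathbb F_{q_i^2}$. An additive map is $\mathbb F_{q_i}$-linear ($q_i$ is prime), and commuting with $\zeta_i$ makes it $\mathbb F_{q_i^2}$-linear. So $\alpha|_{W_i}$ is multiplication by some $c$. Commuting with $x\mapsto x^{q_i}$ means $c^{q_i}x^{q_i}=c\,x^{q_i}$, so $c\in\mathbb F_{q_i}^*$. Thus the $p$-group $S_0$ acts on $W_i$ through a group of order $q_i-1$, which is prime to $p$, hence trivially.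

**Step 4: $S_0$ is trivial on $G/W$.** Identify $G/W$ with $L$. Here $S_0$ acts trivially on $L/Z$, and $Z$ is central in $L$. By (2) each $\alpha\in S_0$ acts on $L$ as $x\mapsto x\theta(x)$ with $\theta\in\mathrm{Hom}(L,Z)$, and this group is trivial by (6).

**Step 5: $S_0=1$.** Let $\alpha\in S_0$. By Step 4, $\alpha(g)=w(g)g$ with $w(g)\in W$, and by Step 3 $\alpha$ fixes $w(g)$. So $\alpha^r(g)=w(g)^rg$ for all $r$, and the order of $\alpha$ divides $\exp W$, which is prime to $p$. As $\alpha$ has $p$-power order, $\alpha=1$.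

**Step 6: equality and the bound on $f$.** Steps 2 to 5 give $|\mathrm{Aut}(G)|_p=|S|\le p^n$, and $|\mathrm{Inn}(G)|_p=|G/Z|_p=p^n$ gives the reverse inequality. So $|\mathrm{Aut}(G)|_p=p^n$. If $f$ has property (P), apply it with $h=n+1$: as $|\mathrm{Aut}(G)|_p<p^{n+1}$, we need $f(n+1)>n(n+1)/2$. That is, $f(h)\ge\frac{h(h-1)}2+1$ for all $h\ge2$. For fixed integers $a,b$ the inequality $ah+b\ge\frac{h(h-1)}2+1$ fails for large $h$. All this used only the one odd prime $p$. $\blacksquare$

## 6. The quadratic bound without abelian $p$-factors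

We turn to Theorem 2, and first treat groups to which Lemma B applies. The notation is that of Section 4.

**Proposition D.** If $G$ has no abelian $p$-factor, then $N\le\nu(\nu+1)/2$, or $(\nu,N,n,z)=(1,2,1,1)$.

We shall not need to know whether the exceptional quadruple occurs.

*Proof.* **Case 1: $Z\le G'$.** Here Lemma A controls all of $Z$. We have $z=m$, and $N=n+m\le n+\frac{n(n-1)}2=\frac{n(n+1)}2\le\frac{\nu(\nu+1)}2$.

**Case 2: $Z\not\le G'$ and $n\le\nu-1$.** Here one unit of room in $n$ pays for the part of $Z$ outside $G'$. By Lemmas B and C, $p^{\min(a,z)}\le|C|\le p^\nu$, so $z\le\nu$ or $a\le\nu$. If $z\le\nu$, then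
$$N=n+z\le2\nu-1\le\tfrac{\nu(\nu+1)}2,\quad\text{since}\quad\tfrac{\nu(\nu+1)}2-(2\nu-1)=\tfrac{(\nu-1)(\nu-2)}2\ge0 .$$
If $a\le\nu$, then, using $z-m\le a$ and Lemma A,
$$N=n+m+(z-m)\le\tfrac{n(n+1)}2+\nu\le\tfrac{(\nu-1)\nu}2+\nu=\tfrac{\nu(\nu+1)}2 .$$

**Case 3: $Z\not\le G'$ and $n=\nu$.** Here all $p$-automorphisms are inner, including the central ones, and this makes $Z$ small. We proceed in three steps.

**Step 1: $\exp B>\exp Z$.** This decides which half of Lemma C applies. As $|\mathrm{Inn}(G)|_p=|\mathrm{Aut}(G)|_p$, the normal subgroup $\mathrm{Inn}(G)$ contains a Sylow $p$-subgroup of $\mathrm{Aut}(G)$, hence all its conjugates, hence every $p$-subgroup. So $C\le\mathrm{Inn}(G)$. Inner automorphisms fix $Z$ elementwise; so $x\theta(x)=x$ for $x\in Z$, and every $\theta\in\mathrm{Hom}(G,Z)$ kills $Z$. Let $\exp Z=p^s$. If $y\in B\setminus p^sB$, some homomorphism $B/p^sB\to C_{p^s}$ is nonzero at the image of $y$; embedding $C_{p^s}$ in $Z$, we get an element of $\mathrm{Hom}(B,Z)$ nonzero at $y$. Since all of $\mathrm{Hom}(B,Z)$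 kills $\pi(Z)$, it follows that $\pi(Z)\le p^sB$. And $\pi(Z)\neq0$ because $Z\not\le G'$. So $p^sB\ne0$, that is, $\exp B>p^s=\exp Z$.

**Step 2: $1\le z\le n$.** By Step 1 and Lemma C, $|C|=|\mathrm{Hom}(B,Z)|\ge p^z$. The elements of $C$ are inner automorphisms acting trivially modulo $Z(G)$. Conjugation by $g$ acts trivially on $G/Z(G)$ iff $gZ(G)$ is central in $G/Z(G)$, so such inner automorphisms form a group isomorphic to $Z(G/Z(G))$. Hence
$$p^z\le|C|\le|Z(G/Z(G))|_p\le|G/Z(G)|_p=p^n. \tag{7}$$
Since $Z\ne1$, we get $1\le z\le n=\nu$ and $N=n+z\le2\nu$.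

**Step 3: small $\nu$.** If $\nu\ge3$, then $N\le2\nu\le\nu(\nu+1)/2$. If $\nu=1$, then $z=n=1$ and $N=2$, the exceptional quadruple. If $\nu=2$ and $N\le3$, then $N\le\nu(\nu+1)/2$. There remains $\nu=2$, $N=4$, so $z=n=2$, and we derive a contradiction by identifying $P$.

By (7), $|Z(G/Z(G))|_p=p^2=|G/Z(G)|_p$. So the Sylow $p$-subgroup of $Z(G/Z(G))$ is a normal Sylow $p$-subgroup of $G/Z(G)$; that is, it equals $PZ(G)/Z(G)$, which is therefore central in $G/Z(G)$. In particular $PZ(G)\trianglelefteq G$. In $PZ(G)$ the Sylow $p$-subgroup $P$ is normal, hence characteristic, so $P\trianglelefteq G$. Moreover $[P,G]\le P\cap Z(G)=Z$.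

Let $x$ be a $p'$-element, of order $r$. By (1), and since all these commutators are central, $g\mapsto[g,x]$ is a homomorphism $P\to Z$ and $[g,x]^r=[g,x^r]=1$. As $Z$ is a $p$-group and $p\nmid r$, $[g,x]=1$. So a complement $Q$ of $P$, which exists by Schur–Zassenhaus, centralizes $P$, and $G=P\times Q$.

Hence $Z=Z(P)$ has order $p^2$, $|P|=p^4$, and $P$ is nonabelian. By (5) with $n=2$, $|P'|\le p$, so $|P'|=p$. Thus $B\cong P/P'$ has order $p^3$. It is not cyclic: $P'$ lies in the Frattini subgroup of the $p$-group $P$, so a cyclic $P/P'$ would make $P$ cyclic. So $\exp B\le p^2$, and from $\exp B>\exp Z\ge p$ we get $\exp B=p^2$ and $\exp Z=p$. That is, $B\cong C_{p^2}\times C_p$ and $Z\cong C_p\times C_p$. Then $|C|=|\mathrm{Hom}(B,Z)|=p^2\cdot p^2=p^4$, while (7) says $|C|\le p^2$: a contradiction. $\square$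

## 7. Restoring abelian $p$-factors, and the least function

**Step 1: the set-up.** We reduce to Proposition D by splitting off the abelian $p$-factors. If $G$ has none, Proposition D gives $N\le\nu(\nu+1)/2$ or $N=2=\nu+1$, and the inequality of Theorem 2 holds. Otherwise $G=A\times H$ with $A\ne1$ an abelian $p$-group of maximal possible order $p^\alpha$. Then $H$ has no abelian $p$-factor, since such a factor could be added to $A$. Mark the invariants of $A$ and $H$ by subscripts, so $N=\alpha+N_H$.

**Step 2: automorphisms of $A\times H$.** We need a lower bound for $\nu$. For $\beta\in\mathrm{Aut}(A)$, $\gamma\in\mathrm{Aut}(H)$, $\varphi\in\mathrm{Hom}(A,Z(H))$ and $\psi\in\mathrm{Hom}(H,A)$ consider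
$$(x,y)\mapsto(\beta(x),\ \varphi(x)\gamma(y))\qquad\text{and}\qquad(x,y)\mapsto(\beta(x)\psi(y),\ \gamma(y)).$$
Both are bijective homomorphisms, since $\varphi(x)$ is central in $H$ and $A$ is abelian. Each family is closed under composition: in the first, $(\beta',\varphi',\gamma')$ after $(\beta,\varphi,\gamma)$ has the middle component $x\mapsto\varphi'(\beta(x))\,\gamma'(\varphi(x))$, again in $\mathrm{Hom}(A,Z(H))$. In the second, the middle component is $y\mapsto\beta'(\psi(y))\,\psi'(\gamma(y))$. So each is a group, of order $|\mathrm{Aut}(A)|\,|\mathrm{Aut}(H)|$ times $|\mathrm{Hom}(A,Z(H))|$ or $|\mathrm{Hom}(H,A)|$, and these last two are powers of $p$. With (4),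
$$\nu\ge\nu_A+\nu_H+\max\{\log_p|\mathrm{Hom}(A,Z(H))|,\ \log_p|\mathrm{Hom}(H,A)|\},\qquad\nu_A\ge\alpha-1. \tag{8}$$

**Step 3: the cases.** We show $N\le\nu+1$ or $N\le\nu(\nu+1)/2$ in each case.

* $N_H=0$. Then $N=\alpha\le\nu_A+1\le\nu+1$.
* $N_H\ge1$. By Proposition D, $\nu_H\ge1$, because $\nu_H=0$ would give $N_H\le0$.
  * $\nu_H=1$, $N_H=1$. Then $N=\alpha+1\le\nu_A+\nu_H+1\le\nu+1$.
  * $\nu_H=1$, $N_H\ne1$. By Proposition D this is the exceptional quadruple: $N_H=2$, $z_H=1$. So $p$ divides $|Z(H)|$, $\mathrm{Hom}(A,Z(H))\ne1$, and (8) gives $\nu\ge(\alpha-1)+1+1$. Hence $N=\alpha+2\le\nu+1$.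
  * $\nu_H\ge2$, $\alpha\ge2$. Put $j=\alpha-1\ge1$. Then $\nu\ge\nu_H+j$, and $N_H\le\nu_H(\nu_H+1)/2$ by Proposition D, so
    $$\tfrac{\nu(\nu+1)}2\ge\tfrac{\nu_H(\nu_H+1)}2+j\nu_H+\tfrac{j(j+1)}2\ge N_H+2j+1\ge N_H+j+1=N .$$
  * $\nu_H\ge2$, $\alpha=1$, and $\mathrm{Hom}(A,Z(H))\ne1$ or $\mathrm{Hom}(H,A)\ne1$. Then $\nu\ge\nu_H+1$ and $\frac{\nu(\nu+1)}2\ge\frac{\nu_H(\nu_H+1)}2+\nu_H+1\ge N_H+1=N$.
  * $\nu_H\ge2$, $\alpha=1$, and both groups are trivial. As $A\cong C_p$ and $\mathrm{Hom}(A,Z(H))=1$, we have $p\nmid|Z(H)|$. So $N_H=n_H\le\nu_H$ and $N=N_H+1\le\nu_H+1\le\nu+1$.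

This proves $N\le\max\{\nu+1,\nu(\nu+1)/2\}$ for every $p$ and $G$.

**Step 4: $f^*$ has property (P).** Put $F(\nu)=\max\{\nu+1,\nu(\nu+1)/2\}$, an increasing function of $\nu\ge0$. Then $f^*(h)=F(h-1)+1=\max\{h+1,\frac{h(h-1)}2+1\}$. Suppose $|G|_p\ge p^{f^*(h)}$ but $\nu\le h-1$. Then $N\le F(\nu)\le F(h-1)<f^*(h)\le N$, a contradiction.

**Step 5: $f^*$ is least.** Let $f$ have property (P). By (3), $f(h)\ge h+1$ for all $h$. By Theorem 1, $f(h)\ge\frac{h(h-1)}2+1$ for $h\ge2$; for $h=1$ the right-hand side is $1$, which is weaker than $f(1)\ge2$. So $f\ge f^*$. Both lower bounds hold for each fixed odd prime, and the upper bound holds for every prime, so $f^*$ is also least for each fixed odd prime. Since $\frac{h(h-1)}2\ge h$ exactly when $h\ge3$, the values are $f^*(1)=2$, $f^*(2)=3$ and $f^*(h)=\frac{h(h-1)}2+1$ for $h\ge3$. $\blacksquare$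

## 8. Hermitian matrices and a path: proof of Theorem 3

The construction of Section 5 breaks down at $p=2$: there is no $\frac12$, the map $v\mapsto-v$ is the identity, and $q-1$ is even for odd $q$. We need another automorphism, of order prime to $2$, that has no nonzero fixed vectors on $V$ but fixes all commutators. Multiplication by $\omega\in\mathbb F_4$ does this if the commutator is built from the form $vv'^*$, because $\omega\bar\omega=1$.

**Step 1: the group $P$.** We build the analogue of the exterior-square group. Let $m\ge3$, $V=\mathbb F_4^m$ (column vectors), and let $\mathcal H$ be the $\mathbb F_2$-space of Hermitian $m\times m$ matrices over $\mathbb F_4$, of dimension $m^2$. Let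
$$P=\{(v,X):v\in V,\ X\in M_m(\mathbb F_4),\ X+X^*=vv^*\},\qquad(v,X)(v',X')=(v+v',\ X+X'+vv'^*).$$
The product stays in $P$, since
$$(X+X'+vv'^*)+(X+X'+vv'^*)^*=vv^*+v'v'^*+vv'^*+v'v^*=(v+v')(v+v')^*.$$
Associativity follows because $vv'^*$ is additive in each variable. The identity is $(0,0)$ and the inverse of $(v,X)$ is $(v,X^*)$, because $X+X^*+vv^*=0$. So $P$ is a group.

The projection $P\to V$ is onto: given $v$, let $X$ be zero below the diagonal, equal to $vv^*$ above it, and with diagonal entries $x_i$ such that $x_i+\bar x_i=v_i\bar v_i\in\mathbb F_2$; these exist as the trace is onto. The kernel is $\{(0,X):X+X^*=0\}=\mathcal H$, and it is central. So $|P|=2^{2m+m^2}$. Comparing the two orders of multiplication, the commutator of elements over $v$ and $v'$ is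
$$c(v,v')=vv'^*+v'v^*\in\mathcal H .$$
For $i\ne j$ we have $c(\lambda e_i,e_j)=\lambda E_{ij}+\bar\lambda E_{ji}$, and $c(\omega e_i,e_i)=(\omega+\bar\omega)E_{ii}=E_{ii}$. These span $\mathcal H$, so $P'=\mathcal H$.

**Step 2: the group $G$.** We add the automorphism of order $3$ and factor out a small subspace. Let $K=\langle\kappa\rangle\cong C_3$ act on $P$ by $\kappa(v,X)=(\omega v,X)$; this respects the definition of $P$ and the product since $(\omega v)(\omega v')^*=vv'^*$.

The group $P\rtimes K$ still has too many automorphisms: $(v,X)\mapsto(gv,gXg^*)$ with $g\in GL_m(4)$ commutes with $\kappa$. Conjugations by elements of $P$ give $2^{2m}$ further automorphisms, trivial on $V$; indeed if $v_i\ne0$ and $j\neq i$, then $c(v,e_j)$ has $(i,j)$-entry $v_i$, so only $\mathcal H$ acts trivially on $P$. Hence $|\mathrm{Aut}(P\rtimes K)|_2\ge2^{2m+m(m-1)}=2^{m^2+m}$, while $|P\rtimes K|_2=2^{m^2+2m}\le(2^{m^2+m})^2$. This does not contradict even the linear function $2h$.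

So we factor out a subspace of $\mathcal H$ which few $g$ preserve. Let $U\le\mathcal H$ be the $\mathbb F_2$-span of
$$E_{11},\dots,E_{mm}\quad\text{and}\quad T=\sum_{i<m}(E_{i,i+1}+E_{i+1,i}),$$
so $\dim U=m+1$. It is central in $P$ and fixed by $K$, so we may put
$$G=(P/U)\rtimes K,\qquad\bar Z=\mathcal H/U,\qquad|G|_2=2^{2m+m^2-(m+1)}=2^{m^2+m-1}.$$

**Step 3: $\mathrm{Aut}(G)$ embeds in $\mathrm{Aut}(G/\bar Z)$.** This removes the central automorphisms, as $t$ did before. $P/U$ is the normal Sylow $2$-subgroup of $G$, so $\bar Z=(P/U)'$ is characteristic, and it is central in $G$. Let $E=G/\bar Z=V\rtimes K$. We have $G'\supseteq\bar Z$, and the commutators of $P/U$ with $\kappa$ map onto $(\omega-1)V=V$. So $G'=P/U$, $G/G'\cong C_3$, and $\mathrm{Hom}(G,\bar Z)=1$. By (2) an automorphism of $G$ trivial on $E$ has the form $x\mapsto x\theta(x)$ with $\theta\in\mathrm{Hom}(G,\bar Z)=1$. So $\mathrm{Aut}(G)\to\mathrm{Aut}(E)$ is injective.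

**Step 4: reduction to the action on $V$.** Let $\Gamma\le GL_{\mathbb F_2}(V)$ be the group induced by $\mathrm{Aut}(G)$ on $V$, the normal Sylow $2$-subgroup of $E$. We bound the kernel of $\mathrm{Aut}(G)\to\Gamma$. Let $\alpha\in\mathrm{Aut}(E)$ be trivial on $V$. For $v\in V$, $\alpha(\kappa)v\alpha(\kappa)^{-1}=\alpha(\kappa v\kappa^{-1})=\kappa v\kappa^{-1}$, so $\alpha(\kappa)$ and $\kappa$ act equally on $V$. As $K$ acts faithfully on $V$, $C_E(V)=V$ and $\alpha(\kappa)=\kappa u$ with $u\in V$. So there are at most $2^{2m}$ such $\alpha$, and with Step 3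
$$|\mathrm{Aut}(G)|_2\le2^{2m}\,|\Gamma|_2 . \tag{9}$$

**Step 5: elements of $\Gamma$ are semilinear and preserve $U$.** This turns the question into linear algebra. Let $\gamma\in\Gamma$ be induced by $\alpha\in\mathrm{Aut}(G)$. Since $\alpha$ maps $\kappa$ to an element of $E$ that acts on $V$ as an element of $K$, $\gamma$ normalizes the image of $K$, the group of scalars $\langle\omega\rangle$. Hence it normalizes the algebra $\mathbb F_2[\omega]=\mathbb F_4$ of scalars, on which conjugation by $\gamma$ is a field automorphism. So $\gamma=g\sigma^\varepsilon$ with $g\in GL_m(4)$, $\sigma$ the coordinatewise Frobenius and $\varepsilon\in\{0,1\}$. Define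
$$\gamma_*(A)=g\,\sigma^\varepsilon(A)\,g^*\quad(A\in\mathcal H),\qquad\text{so that}\qquad\gamma_*(c(v,v'))=c(\gamma v,\gamma v'),$$
because $(\gamma v)(\gamma v')^*=g\sigma^\varepsilon(v)\sigma^\varepsilon(v')^*g^*=g\,\sigma^\varepsilon(vv'^*)\,g^*$. In $P/U$ the commutator of elements over $v,v'$ is $c(v,v')+U$, so $\alpha$ sends $c(v,v')+U$ to $c(\gamma v,\gamma v')+U=\gamma_*(c(v,v'))+U$. As the $c(v,v')$ span $\mathcal H$, additivity gives $\alpha(A+U)=\gamma_*(A)+U$ for all $A\in\mathcal H$. For $A\in U$ the left side is $U$, so $\gamma_*(U)\le U$, and $\gamma_*(U)=U$ since $\gamma_*$ is injective. The elements of $U$ have entries in $\mathbb F_2$, so $\sigma$ fixes $U$ elementwise. Hence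
$$gUg^*=U. \tag{10}$$

**Step 6: few $g$ satisfy (10).** We recover the coordinate lines from the ranks, and then the path from $T$. The elements of $U$ are $D$ and $D+T$ with $D$ diagonal over $\mathbb F_2$. In $D+T$, rows $1,\dots,m-1$ and columns $2,\dots,m$ form a triangular submatrix with $1$'s on its diagonal: the entries $(i,i+1)$ are $1$ and the entries $(i,k)$ with $k>i+1$ are $0$. So $D+T$ has rank at least $m-1\ge2$. For $m=3$ this is the submatrix $\begin{pmatrix}1&0\\ b&1\end{pmatrix}$ of $\begin{pmatrix}a&1&0\\1&b&1\\0&1&c\end{pmatrix}$. Therefore the rank-one elements of $U$ are exactly $E_{11},\dots,E_{mm}$.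

The map $A\mapsto gAg^*$ preserves rank, so it permutes the $E_{ii}$:
$$gE_{ii}g^*=(ge_i)(ge_i)^*=E_{\tau(i)\tau(i)}$$
for a permutation $\tau$. If $w=ge_i$, the $k$-th diagonal entry $w_k\bar w_k$ is zero only for $w_k=0$; so $w_k=0$ for $k\ne\tau(i)$. Thus $ge_i=\lambda_ie_{\tau(i)}$ with $\lambda_i\in\mathbb F_4^*$.

Next, $gE_{i,i+1}g^*=\lambda_i\bar\lambda_{i+1}E_{\tau(i),\tau(i+1)}$, so $gTg^*$ has nonzero off-diagonal entries exactly at the positions $\{\tau(i),\tau(i+1)\}$. It lies in $U$ and is not diagonal, so these positions are those of $T$, namely $\{i,i+1\}$. So $\tau$ is an automorphism of the path $1-2-\cdots-m$, that is, the identity or the reversal.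

**Step 7: conclusion.** All $\gamma\in\Gamma$ lie in the set of $g\sigma^\varepsilon$ with $g$ monomial, of permutation the identity or the reversal. This set is a group, since $\sigma g\sigma^{-1}=\sigma(g)$ has the same permutation, and its order is $2\cdot2\cdot3^m$. So $|\Gamma|_2\le4$, and (9) gives $|\mathrm{Aut}(G)|_2\le2^{2m+2}$. For $m=3$, this is a group with $|G|_2=2^{11}$ and $|\mathrm{Aut}(G)|_2\le2^{8}$.

Now let $f$ satisfy the implication in (P) for $p=2$ alone. Since $|\mathrm{Aut}(G)|_2<2^{2m+3}$, we need $f(2m+3)\ge m^2+m$ for $m\ge3$, that is, $f(h)\ge\frac{(h-1)(h-3)}4$ for odd $h\ge9$. No linear function satisfies this for all such $h$. $\blacksquare$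

So quadratic growth is forced at every prime. For $p=2$ alone, Theorem 2 gives the upper bound $f^*(h)$; these notes do not claim that it is the exact optimum there.
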